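
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\title{How many matrices see all matrices of positive determinant?}


\begin{abstract}
Two real $n\times n$ matrices of positive determinant see each other if the
segment joining them contains no singular matrix. Let $N(n)$ be the least
number of matrices that together see every matrix of positive determinant. It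
was conjectured that $N(n)=2^{n-1}$. This is true for $n\le 2$. We show that
$N(n)\ge 2^n$ for every $n\ge 3$, so the conjecture is false for all $n\ge 3$.
On the other hand $N(n)\le 1000\,n^3\log_2(2n)\,2^n$ for $n\ge2$, and the
fractional version of the conjecture is true: for every $c<2^{-(n-1)}$ some
probability measure on the matrices of positive determinant sees each of them
with probability at least $c$, and for $c>2^{-(n-1)}$ no measure does.
\end{abstract}

\section{Introduction}

\subsection{The problem}
Let $\mathcal P=\mathcal P_n$ be the set of real $n\times n$ matrices with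
positive determinant. Two matrices $A,B\in\mathcal P$ \emph{see} each other if
$(1-t)A+tB$ is nonsingular for every $t\in[0,1]$, that is, if the segment
joining them stays in $\mathcal P$. A set $\mathcal Q\subset\mathcal P$ sees
$B$ if some member of $\mathcal Q$ does. Let $N(n)$ be the least cardinality
of a set $\mathcal Q\subset\mathcal P$ that sees every matrix in $\mathcal P$.

For $0<t<1$ we have $(1-t)A+tB=tA\bigl(\tfrac{1-t}{t}I+A^{-1}B\bigr)$, and
$\tfrac{1-t}t$ runs through all positive numbers. Hence
\begin{equation}\label{eq:criterion}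
A \text{ sees } B
\iff \det(yI+A^{-1}B)\ne0\ \text{ for all } y>0
\iff A^{-1}B \text{ has no negative eigenvalue.}
\end{equation}
So if $\mathcal I\subset\mathcal P$ is the set of matrices without negative
eigenvalue, then $A$ sees exactly the translate $A\mathcal I$, and $N(n)$ is the
least number of left translates of $\mathcal I$ that cover $\mathcal P$.

For $n=1$ one matrix suffices: $N(1)=1$. For $n=2$ the matrices $I$ and $-I$
suffice. Indeed, real eigenvalues of a $2\times2$ matrix $B$ with $\det B>0$ have
the same sign, so $I$ sees $B$ if $\operatorname{tr}B\ge0$, and $-I$ sees $B$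
if $\operatorname{tr}B<0$. One matrix does not suffice, since $A$ does not
see $-A$. Thus $N(2)=2$.

In general the following is known.
\begin{itemize}
\item[(i)] At least $2^{n-1}$ matrices are needed: $N(n)\ge2^{n-1}$.
\item[(ii)] Every \emph{finite} set $\mathcal F\subset\mathcal P$ is seen by
some $m\le2^{n-1}$ matrices of $\mathcal P$.
\end{itemize}
Both facts will come out along the way (Proposition~\ref{prop:reduction}). They
make it natural to guess that $2^{n-1}$ matrices are always enough:

\medskip
\noindent\textbf{Conjecture} (posed in \cite{PMPD}). \emph{For every $n\ge1$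
there is a set of $2^{n-1}$ matrices in $\mathcal P$ that sees every matrix in
$\mathcal P$.}

\medskip
We have just verified this for $n\le2$. A natural candidate for general $n$,
extending $\{I,-I\}$, is the set of the $2^{n-1}$ diagonal matrices with
diagonal entries $\pm1$ and determinant $1$. It already fails for $n=3$.

\begin{example}\label{ex:diag}
Let $J$ be the all-ones $3\times 3$ matrix and $B=12J-I$. Its eigenvalues
are $35,-1,-1$, so $\det B=35>0$ and $I$ does not see $B$. Let
$E=\mathrm{diag}(1,-1,-1)$. Since $E^2=I$ and $\det E=1$, the formula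
$\det(D+cJ)=d_1d_2d_3+c\,(d_2d_3+d_1d_3+d_1d_2)$ for
$D=\mathrm{diag}(d_1,d_2,d_3)$ gives
\begin{align*}
\det(yI+EB)&=\det(yE+B)=\det\bigl(\mathrm{diag}(y-1,-y-1,-y-1)+12J\bigr)\\
&=(y+1)\bigl[(y^2-1)+12(y+1)-24(y-1)\bigr]=(y+1)(y-5)(y-7).
\end{align*}
So $E^{-1}B=EB$ has the negative eigenvalues $-5,-7$, and $E$ does not see
$B$. As $B$ is invariant under simultaneous permutations of rows and columns,
$\mathrm{diag}(-1,1,-1)$ and $\mathrm{diag}(-1,-1,1)$ do not see $B$ either.
\end{example}

\subsection{Results}
The failure is not due to a bad choice of the four matrices.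

\begin{theorem}\label{thm:lower}
For every $n\ge3$ we have $N(n)\ge2^n$. Consequently the conjecture, which
holds for $n=1,2$, is false for every $n\ge3$.
\end{theorem}

The conjectured number is nevertheless correct up to a polynomial factor, and
exactly correct in a fractional sense.

\begin{theorem}\label{thm:upper}
For every $n\ge2$ we have $N(n)\le1000\,n^3\log_2(2n)\,2^n$.
\end{theorem}

\begin{theorem}\label{thm:fractional}
For every $n\ge1$,
\[
\sup_\nu\ \inf_{B\in\mathcal P}\ \nu\{A\in\mathcal P: A\text{ sees }B\}=2^{-(n-1)},
\]
where $\nu$ runs over the Borel probability measures on $\mathcal P$.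
\end{theorem}

If a set of $N$ matrices sees everything, then its uniform measure $\nu$ makes
the infimum in Theorem~\ref{thm:fractional} at least $1/N$. In this sense the
theorem is the fractional form of the conjecture. The exact value of $N(n)$ for
$n\ge3$ is not determined here.

\subsection{The idea}
We probe a matrix $A$ with \emph{almost degenerate} matrices $B$, whose singular
values have very different sizes. Then the eigenvalues of $A^{-1}B$ separate
in size, and whether $A$ sees $B$ is decided by the signs of $n-1$ leading
minors of $A^{-1}$ in a suitable pair of bases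
(Section~\ref{sec:probe}). If a finite set sees everything, then its inverses
must show all $2^{n-1}$ sign patterns in \emph{every} generic pair of bases. We
call such a family \emph{full}. A single pair of bases only forces $2^{n-1}$
members; the stronger bounds come from varying the bases.

Schur complements reduce fullness in dimension $n$ to fullness in dimension
$n-1$ and give $F(n)\ge2F(n-1)$ for the minimal size $F(n)$ of a full family
(Section~\ref{sec:schur}). So everything depends on $n=3$. The first
obstruction is one of rigidity. A full pair of $2\times2$ matrices must be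
$\{G,-cG\}$ with $c>0$. In dimension $2$ this is harmless, because $-G$ again
has positive determinant. In dimension $3$ it propagates to a pair of
proportional $3\times3$ matrices $M_j=-cM_i$, whose determinants have opposite
signs. This already gives $F(3)\ge6$ and disproves the conjecture
(Section~\ref{sec:six}). The Sylvester--Gallai theorem and some linear algebra
improve $6$ to $8$ (Section~\ref{sec:eight}). The last two sections run the
probing argument backwards, with uniform constants, to prove
Theorems~\ref{thm:fractional} and~\ref{thm:upper}.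

\subsection{Notation}
For an $n\times n$ matrix $G$ and $S\subset\{1,\dots,n\}$ let $G_S$ be the
submatrix with rows and columns in $S$. Put $[k]=\{1,\dots,k\}$ and
$\Delta_k(G)=\det G_{[k]}$, the leading $k\times k$ minor, with $\Delta_0=1$.
We use the expansion
\begin{equation}\label{eq:char}
\det(yI+C)=\sum_{j=0}^n e_j(C)\,y^{n-j},\qquad e_j(C)=\sum_{|S|=j}\det C_S,
\quad e_0=1,
\end{equation}
where $e_j(C)$ is also the $j$-th elementary symmetric function of the
eigenvalues of $C$ and so depends only on the similarity class of $C$. If all
$e_j(C)$ are positive, then $C$ has no negative eigenvalue. We also use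
that a matrix for which every nonzero vector is an eigenvector is a scalar
multiple of $I$.

\section{Probing with almost degenerate matrices}\label{sec:probe}

\subsection{Dimension two}
Let $A\in\mathcal P_2$, $M=A^{-1}$, and let $u,v\in\mathbb R^2$ satisfy
$v^TMu\neq0$. Complete them to bases $U=[u,u']$, $V=[v,v']$ with
$\det U,\det V>0$, and for a sign $d$ and small $\tau>0$ consider
\[
B_\tau=U\,\mathrm{diag}(d,d\tau)\,V^T=d\,uv^T+d\tau\,u'v'^T\in\mathcal P_2 .
\]
The matrix $MB_\tau$ has determinant of order $\tau$, positive, and trace
$d\,v^TMu+O(\tau)$. If $d\,v^TMu<0$, then for small $\tau$ the trace is negative and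
the discriminant $(\operatorname{tr})^2-4\det$ is positive, so there are
two negative eigenvalues, and $A$ does not see $B_\tau$. Thus $B_\tau$ reads
off the sign of $v^TMu$. A finite set that sees all of $\mathcal P_2$ must contain, for all
$u,v$ for which the numbers $v^TA^{-1}u$ are nonzero, an $A$ with
$v^TA^{-1}u>0$ and an $A$ with $v^TA^{-1}u<0$.

\subsection{The general probe}
In dimension $n$ the numbers $\Delta_k(V^TMU)$, with $U,V\in GL_n(\mathbb R)$,
play the role of $v^TMu$. For every invertible $M$ each of them is a polynomial
in the entries of $U,V$ that is not identically zero, since it equals $1$ for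
$U=I$, $V^T=M^{-1}$.

\begin{definition}
Let $M$ be an invertible $n\times n$ matrix.
The pair $(U,V)\in GL_n(\mathbb R)^2$ is \emph{regular} for $M$ if
$\Delta_k(V^TMU)\ne0$ for $1\le k\le n$. It is regular for a family if it is
regular for each member. The \emph{pattern} of $M$ at a regular pair $(U,V)$ is
\[
\bigl(\operatorname{sgn}\Delta_k(V^TMU)\bigr)_{1\le k\le n-1}\in\{\pm1\}^{n-1}.
\]
\end{definition}

For a finite family of invertible matrices the regular pairs form a dense open
set of pairs of matrices, and patterns are locally constant there. The last minor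
$\Delta_n(V^TMU)$ is not recorded because for $M\in\mathcal P$ its sign is
$\operatorname{sgn}(\det U\det V)$, whatever $M$ is.

\begin{lemma}\label{lem:probe}
Let $M\in\mathcal P$ and let $(U,V)$ be regular for $M$. For
$\varepsilon\in\{\pm1\}^{n-1}$ put $\varepsilon_0=1$,
$\varepsilon_n=\operatorname{sgn}(\det U\det V)$ and
$d_k=\varepsilon_{k-1}\varepsilon_k$ for $1\le k\le n$, so that
$d_1\cdots d_k=\varepsilon_k$. For $\tau>0$ put
\[
B^\varepsilon_\tau=U\,\mathrm{diag}(d_1,\ d_2\tau,\ \dots,\ d_n\tau^{n-1})\,V^T .
\]
Then $B^\varepsilon_\tau\in\mathcal P$, and for all sufficiently small $\tau$ the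
matrix $M^{-1}$ sees $B^\varepsilon_\tau$ if and only if $\varepsilon$ is the
pattern of $M$ at $(U,V)$.
\end{lemma}

The reason is this. With $g_k=\Delta_k(V^TMU)$, the eigenvalues of
$MB^\varepsilon_\tau$ separate as $\tau\to0$; the $k$-th is about
$\tau^{k-1}d_kg_k/g_{k-1}$. All of these are positive exactly when
$\varepsilon_kg_k>0$ for all $k$. The proof makes this precise without
computing eigenvalues.

\begin{proof}
The sign of $\det B^\varepsilon_\tau$ is
$\varepsilon_n\operatorname{sgn}(\det U\det V)=1$. Let $G=V^TMU$ and
$g_k=\Delta_k(G)$. Conjugating by $V^T$, we see that $MB^\varepsilon_\tau$ is similar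
to $G\,\mathrm{diag}(d_1,d_2\tau,\dots,d_n\tau^{n-1})$. Hence
\[
e_j:=e_j(MB^\varepsilon_\tau)=\sum_{|S|=j}\det G_S\prod_{s\in S}d_s\tau^{s-1}.
\]
Among the sets $S$ with $|S|=j$, the exponent $\sum_{s\in S}(s-1)$ is smallest
only for $S=[j]$, where it equals $j(j-1)/2$. Therefore
\[
e_j=\tau^{j(j-1)/2}\bigl(c_j+O(\tau)\bigr),\qquad c_j=\varepsilon_jg_j .
\]
Here $c_0=1$, and $c_n>0$ because $\operatorname{sgn}g_n=\varepsilon_n$.
By regularity no $c_j$ is zero.

If $\varepsilon$ is the pattern of $M$, all $c_j$ are positive, so for small
$\tau$ all $e_j$ are positive and $MB^\varepsilon_\tau$ has no negative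
eigenvalue. By \eqref{eq:criterion}, $M^{-1}$ sees $B_\tau^\varepsilon$.

If $\varepsilon$ is not the pattern, some $c_j$ is negative. Let $k$ be the
least such index. Then $1\le k\le n-1$ and $c_{k-1}>0$. We look for a negative
eigenvalue of order $\tau^{k-1}$ and substitute $y=\tau^{k-1}x$ in
\eqref{eq:char}:
\[
\det(\tau^{k-1}xI+MB^\varepsilon_\tau)
=\sum_{j=0}^n\tau^{h(j)}\bigl(c_j+O(\tau)\bigr)x^{n-j},
\qquad h(j)=\tfrac{j(j-1)}2+(k-1)(n-j).
\]
Since $h(j)-h(j-1)=(j-1)-(k-1)=j-k$, the exponent $h$ is minimal exactly at
$j=k-1$ and $j=k$. After division by $\tau^{h(k)}$ the right side converges,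
as $\tau\to0$, uniformly for $x$ in compact subsets of $(0,\infty)$, to
$x^{n-k}(c_{k-1}x+c_k)$. The limit changes sign at $x=-c_k/c_{k-1}>0$. So for
small $\tau$ the left side vanishes for some $x>0$, and $M^{-1}$ does not see
$B^\varepsilon_\tau$.
\end{proof}

\begin{definition}
A finite family $(M_i)$ of $n\times n$ matrices with positive determinant is
\emph{full} if at every pair $(U,V)$ that is regular for the family, each of
the $2^{n-1}$ patterns in $\{\pm1\}^{n-1}$ is the pattern of some $M_i$. Let
$F(n)$ be the least size of a full family ($\infty$ if there is none).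
\end{definition}

For $n=1$ there is one, empty, pattern. A family is then full if and only if
it is nonempty, and $F(1)=1$.

\begin{proposition}\label{prop:reduction}
\textup{(a)} If a finite set $\mathcal Q\subset\mathcal P$ sees all of
$\mathcal P$, then $\{A^{-1}:A\in\mathcal Q\}$ is full. Hence
$N(n)\ge F(n)\ge2^{n-1}$.

\textup{(b)} Every finite set $\mathcal F\subset\mathcal P$ is seen by some
set of at most $2^{n-1}$ matrices in $\mathcal P$.
\end{proposition}

\begin{proof}
(a) Let $(U,V)$ be regular for the family $\{A^{-1}:A\in\mathcal Q\}$ and let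
$\varepsilon\in\{\pm1\}^{n-1}$. Choose $\tau$ small enough for
Lemma~\ref{lem:probe} to apply to all the finitely many $M=A^{-1}$. Some
$A\in\mathcal Q$ sees $B^\varepsilon_\tau$, so $A^{-1}$ has pattern
$\varepsilon$. Thus the family is full, and $N(n)\ge F(n)$; if $N(n)$ is
infinite this is trivial. Regular pairs exist, and each matrix has only one
pattern at a given pair, so a full family has at least $2^{n-1}$ members.

(b) Choose $(U,V)$ regular for $\{A^{-1}:A\in\mathcal F\}$ and then $\tau$
small. Each $A\in\mathcal F$ sees $B^\varepsilon_\tau$, where $\varepsilon$ is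
the pattern of $A^{-1}$.
\end{proof}

In (b) the choice of $(U,V)$ and $\tau$ depends on $\mathcal F$. In (a) we are
free to vary $(U,V)$, and this is where the stronger lower bounds come from.

\section{Descent to smaller matrices}\label{sec:schur}

Fix only the first columns $u$ of $U$ and $v$ of $V$. This fixes the first sign
of the pattern, $\operatorname{sgn}v^TMu$, and leaves the remaining columns
free. The remaining signs are governed by the Schur complement. Recall that
if
$H=\left(\begin{smallmatrix}a&b\\c&d\end{smallmatrix}\right)$ is an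
$n\times n$ matrix with $(1,1)$ entry $a\ne0$, the Schur complement of $a$ is
$G=d-c\,a^{-1}b$; it satisfies
$\Delta_{k+1}(H)=a\,\Delta_k(G)$ for $0\le k\le n-1$, and, if $H$ is
invertible, $G^{-1}$ is the lower right $(n-1)\times(n-1)$ block of $H^{-1}$.

Call a pair of vectors $u,v\in\mathbb R^n$ \emph{admissible} for a family
$(M_i)$ if $v^TM_iu\neq0$ for all $i$, and then put
\[
S_+(u,v)=\{i:v^TM_iu>0\},\qquad S_-(u,v)=\{i:v^TM_iu<0\}.
\]

\begin{lemma}\label{lem:descent}
Let $(M_i)$ be a full family of $n\times n$ matrices, $n\ge2$, let $(u,v)$ be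
admissible, and let $\epsilon\in\{+,-\}$. Complete $u,v$ to
invertible matrices $U=[u,W]$, $V=[v,W']$, and let $G_i$ be the Schur
complement of the entry $a_i=v^TM_iu$ in $V^TM_iU$. Then, after possibly
changing the sign of one column of $W$, $(G_i)_{i\in S_\epsilon(u,v)}$ is a
full family of $(n-1)\times(n-1)$ matrices of positive determinant. Hence
\[
|S_\pm(u,v)|\ge F(n-1)\qquad\text{and}\qquad F(n)\ge2F(n-1).
\]
\end{lemma}

\begin{proof}
We have $\det G_i=\det(V^TM_iU)/a_i\ne0$. Its sign is
$\epsilon\operatorname{sgn}(\det U\det V)$ for all $i\in S_\epsilon$, and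
changing the sign of a column of $W$ flips it. So we may assume
$\det G_i>0$ for $i\in S_\epsilon$.

For $X,Y\in GL_{n-1}(\mathbb R)$, replacing $W,W'$ by $WX,W'Y$ changes the
blocks $b,c,d$ of $V^TM_iU$ to $bX,\,Y^Tc,\,Y^TdX$, hence $G_i$ to $Y^TG_iX$.
So
\begin{equation}\label{eq:schurminors}
\Delta_{k+1}\bigl([v,W'Y]^TM_i[u,WX]\bigr)=a_i\,\Delta_k(Y^TG_iX),
\qquad 0\le k\le n-1 .
\end{equation}
Let $(X,Y)$ be regular for $(G_i)_{i\in S_\epsilon}$ and let
$\eta\in\{\pm1\}^{n-2}$. A sufficiently small generic perturbation of $(X,Y)$
does not change the patterns of the $G_i$ with $i\in S_\epsilon$, and makes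
$\Delta_k(Y^TG_iX)\ne0$ for all $k$ and all $i$, including
$i\notin S_\epsilon$. By \eqref{eq:schurminors} the pair
$([u,WX],[v,W'Y])$ is then regular for $(M_i)$. By fullness some $M_i$ has
pattern $(\epsilon,\epsilon\eta_1,\dots,\epsilon\eta_{n-2})$ there. The first
sign says $i\in S_\epsilon$, and by \eqref{eq:schurminors} $G_i$ has pattern
$\eta$. So $(G_i)_{i\in S_\epsilon}$ is full.

Finally, admissible pairs exist, because the $v^TM_iu$ are
finitely many nonzero polynomials in $(u,v)$. The family is the disjoint union
of $S_+$ and $S_-$, so it has at least $2F(n-1)$ members.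
\end{proof}

In particular $F(2)\ge2$, so for a full family of $3\times3$ matrices both
$S_+(u,v)$ and $S_-(u,v)$ always have at least two elements. This explains
Example~\ref{ex:diag}. For the four diagonal matrices there, which are their
own inverses, $u=v=(1,1,1)^T$ gives $v^TMu=3,-1,-1,-1$, so $S_+$ contains only
the index of $I$. Let $w,w'$ be an orthonormal basis of $u^\perp$. At
$U=V=[u,w,w']$ the matrix $I$ has pattern $(+,+)$, so the pattern $(+,-)$ is
missing. The matrix
\[
B=12\,uu^T-I=\tfrac{35}3\,uu^T-ww^T-w'w'^T
\]
has the shape of a probe for this pattern, with signs $(d_1,d_2,d_3)=(1,-1,-1)$.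

\section{Rigidity of pairs, and the failure of the conjecture}\label{sec:six}

Suppose the conjecture held for $n=3$. By Proposition~\ref{prop:reduction} and
Lemma~\ref{lem:descent} there would be a full family of four $3\times3$
matrices, split $2+2$ by every admissible $(u,v)$. Each half gives a full pair of
$2\times2$ matrices. Such pairs are very special.

\begin{lemma}\label{lem:pairs}
Two $2\times2$ matrices $G,G'$ of positive determinant form a full family if
and only if $G'=-cG$ for some $c>0$.
\end{lemma}

\begin{proof}
For $2\times2$ matrices a pair $(X,Y)$ with first columns $x,y$ is regular as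
soon as $y^TGx\ne0\neq y^TG'x$. So fullness says that $y^TGx$ and $y^TG'x$
have opposite signs whenever both are nonzero. This holds if $G'=-cG$.

Conversely, let $\{G,G'\}$ be full and $x\ne0$. If $G'x$ is not a negative
multiple of $Gx$, then $y=Gx/|Gx|+G'x/|G'x|$ satisfies $y^TGx>0$ and
$y^TG'x>0$, contrary to fullness. So $G'x$ is a negative multiple of $Gx$ for
every $x\ne0$. Hence every nonzero vector is an eigenvector of $G^{-1}G'$,
with negative eigenvalue, and $G^{-1}G'=-cI$ with $c>0$.
\end{proof}

The next lemma lifts this rigidity to dimension three. The Schur complements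
depend on $(u,v)$, and so may the factor $c$. The point is that $c$ can take
only finitely many values, so that one value works on an open set. It is
convenient to pass to inverses, because the inverse of a Schur complement is a
block of the inverse matrix.

\begin{lemma}\label{lem:three}
Let $(M_i)$ be a full family of $3\times3$ matrices, and let $(u,v)$ be
admissible. Then $|S_+(u,v)|\ge3$ and $|S_-(u,v)|\ge3$. Hence $F(3)\ge6$.
\end{lemma}

\begin{proof}
Let $\epsilon\in\{+,-\}$. By Lemma~\ref{lem:descent}, $|S_\epsilon|\ge2$ at
every admissible pair. Suppose that $S_\epsilon(u_0,v_0)=\{i,j\}$, $i\ne j$, at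
some admissible pair.
Then $S_\epsilon(u,v)=\{i,j\}$ for all $(u,v)$ in an open neighborhood $O$ of
$(u_0,v_0)$, all of whose members are admissible.

Let $(u,v)\in O$ and form $G_i,G_j$ as in Lemma~\ref{lem:descent}. They are a
full pair, so by Lemma~\ref{lem:pairs} $G_j=-cG_i$, that is,
$G_i^{-1}+cG_j^{-1}=0$, for some $c>0$. Put $Q_i=M_i^{-1}$, $Q_j=M_j^{-1}$.
The matrix $G_i^{-1}$ is the lower right $2\times2$ block of
$(V^TM_iU)^{-1}=U^{-1}Q_iV^{-T}$, and the same holds for $j$. So the lower
right block of $U^{-1}(Q_i+cQ_j)V^{-T}$ is zero. Here $U^{-1}u=e_1$ and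
$v^TV^{-T}=e_1^T$, so the last two rows of $U^{-1}$ span $u^\perp$ and the
last two columns of $V^{-T}$ span $v^\perp$. Therefore
$w^T(Q_i+cQ_j)z=0$ for all $w\perp u$, $z\perp v$, which means
\begin{equation}\label{eq:flag}
(Q_i+cQ_j)\,v^\perp\subset\mathbb Ru .
\end{equation}
A plane is mapped into a line, so $\det(Q_i+cQ_j)=0$. This is a cubic equation
in $c$ with leading coefficient $\det Q_j\ne0$. So $c$ lies in a finite set
$\{c_1,\dots,c_m\}$ of positive numbers that does not depend on $(u,v)$.

For $1\le l\le m$ let $O_l$ be the set of $(u,v)\in O$ for which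
\eqref{eq:flag} holds with $c=c_l$. These finitely many sets are closed in $O$
and cover $O$, so one of them contains a product $O'\times O''$ of nonempty
open sets. Let $v\in O''$ and $z\perp v$. Then $(Q_i+c_lQ_j)z$ lies in
$\mathbb Ru$ for all $u\in O'$, and hence is zero. The planes $v^\perp$, $v\in O''$,
span $\mathbb R^3$, so $Q_i=-c_lQ_j$. But then
$\det Q_i=-c_l^3\det Q_j<0$, a contradiction.

So $|S_+|,|S_-|\ge3$ at every admissible pair. Admissible pairs exist, and
hence $F(3)\ge6$.
\end{proof}

That the size $3$ is odd enters only through the sign in the last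
determinant. For even size $-Q$ has the same determinant as $Q$, and indeed
$\{I,-I\}$ is full for $n=2$.

\begin{corollary}\label{cor:disproof}
For every $n\ge3$, $N(n)\ge3\cdot2^{n-2}>2^{n-1}$. So no set of $2^{n-1}$
matrices sees all of $\mathcal P$.
\end{corollary}

\begin{proof}
By Proposition~\ref{prop:reduction} and Lemmas~\ref{lem:descent}
and~\ref{lem:three},
$N(n)\ge F(n)\ge2^{n-3}F(3)\ge6\cdot2^{n-3}=3\cdot2^{n-2}$.
\end{proof}

\section{From six to eight}\label{sec:eight}

By the same chain of inequalities, Theorem~\ref{thm:lower} follows from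
$F(3)\ge8$. So suppose there is a full family $(M_i)_{i\le N}$ of $3\times3$
matrices with $N\le7$. Positively proportional matrices have the same regular
pairs and the same patterns, so we may delete members until no two are
positively proportional. Negative proportionality is excluded by the signs of
the determinants. So we may assume:
\begin{equation}\label{eq:assumption}
(M_i)_{i\le N}\ \text{is full},\quad 6\le N\le7,\quad
\text{the } M_i \text{ are pairwise non-proportional},
\end{equation}
where $N\ge6$ holds by Lemma~\ref{lem:three}. We aim at a contradiction. We use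
Lemma~\ref{lem:three} through its assertion that $|S_\pm(u,v)|\ge3$ for every
admissible $(u,v)$.

\subsection{The vectors $M_iu$ are coplanar}
Fix $u$. The sets $S_\pm(u,v)$ tell which of the vectors $M_iu$ lie on
either side of the plane $v^\perp$. Suppose some plane through the origin
contains exactly two of these vectors. It can be moved slightly so that both
pass to whichever side we like. Then the other side, which consists of other
vectors only, has at least three members. Doing this for both sides gives
at least $3+3+2=8$ vectors. To find such a plane we regard the $M_iu$ as points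
of the projective plane and use the Sylvester--Gallai theorem: \emph{finitely
many points of $\mathbb{RP}^2$ that are not all on one line determine a line
containing exactly two of them.} (The usual affine statement gives this, if we
choose a line missing all the points as line at infinity.)

\begin{lemma}\label{lem:coplanar}
Under \eqref{eq:assumption}, $\det(M_iu,M_ju,M_ku)=0$ for all $i,j,k$ and all
$u\in\mathbb R^3$.
\end{lemma}

\begin{proof}
For $i\ne j$ the polynomial vector $M_iu\times M_ju$ is not identically zero.
Otherwise every nonzero vector would be an eigenvector of $M_i^{-1}M_j$, and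
$M_i,M_j$ would be proportional. So the set $\Omega$ of those $u$ for which all
pairs $M_iu,M_ju$ ($i\ne j$) are independent is dense. Let $u\in\Omega$ and
$a_i=M_iu$. The points $[a_i]\in\mathbb{RP}^2$ are distinct.

Suppose they are not collinear. After renumbering, Sylvester--Gallai gives
$v_0\ne0$ with $v_0\cdot a_1=v_0\cdot a_2=0$ and $v_0\cdot a_k\ne0$ for
$k\ge3$. Let $q$ and $r$ be the numbers of $k\ge3$ with $v_0\cdot a_k>0$ and
$v_0\cdot a_k<0$, respectively. Since $a_1,a_2$ are independent, there is
$\delta$ with $\delta\cdot a_1=\delta\cdot a_2=-1$. For small $\theta>0$ and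
$v=v_0+\theta\delta$, all $v\cdot a_i$ are nonzero and exactly $q$ of them are
positive, so $q\ge3$ by Lemma~\ref{lem:three}. For $v=v_0-\theta\delta$ all
$v\cdot a_i$ are nonzero and exactly
$r$ are negative, so $r\ge3$. Hence $N=q+r+2\ge8$, a contradiction.

So for $u\in\Omega$ all $a_i$ lie in a plane through the origin, and the
determinants vanish on the dense set $\Omega$, hence everywhere.
\end{proof}

\subsection{Matrices with coplanar images}
Multiplying all $M_i$ on the left by $P\in\mathcal P$ preserves fullness, since
$V^TPM_iU=(P^TV)^TM_iU$. It also preserves non-proportionality and the vanishing of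
the determinants in Lemma~\ref{lem:coplanar}. So we may assume $M_1=I$ and put
$A=M_2$, which is not scalar. We know that $u,Au,M_iu$ are always dependent.
There are two evident reasons why this can happen, and there are no others.

\begin{lemma}\label{lem:algebra}
Let $A,B$ be real $3\times3$ matrices, $A$ not scalar, with
$\det(u,Au,Bu)=0$ for all $u\in\mathbb R^3$. Then either
$B\in\operatorname{span}(I,A)$, or there are a vector $w\ne0$, scalars
$\lambda,\mu$ and vectors $q,p$ with $A=\lambda I+wq^T$ and $B=\mu I+wp^T$.
\end{lemma}

\begin{proof}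
Let $a(u)=u\times Au$ and $b(u)=u\times Bu$. Their entries are quadratic forms
in $u$, and $a\not\equiv0$ because $A$ is not scalar. The identity
$(u\times x)\times(u\times y)=\det(u,x,y)\,u$ gives $a\times b\equiv0$, that
is, $a_ib_j=a_jb_i$ for all $i,j$.

We work in the factorial ring $\mathbb R[u_1,u_2,u_3]$, where factors of
nonzero homogeneous polynomials are homogeneous. Let $g=\gcd(a_1,a_2,a_3)$ and
$a=ga'$, so that $\gcd(a'_1,a'_2,a'_3)=1$ and $a'_ib_j=a'_jb_i$. Choose $i$
with $a'_i\ne0$. Then $a'_i$ divides $a'_1b_i,a'_2b_i,a'_3b_i$, hence their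
greatest common divisor $b_i$. Write $b_i=ha'_i$. From
$a'_ib_j=a'_jb_i=a'_jha'_i$ we get $b_j=ha'_j$ for all $j$, so $b=ha'$. Let
$e\in\{0,1,2\}$ be the degree of the nonzero entries of $a'$. Then $g$ has degree
$2-e$, and $h$ is zero or homogeneous of degree $2-e$.

\emph{$e=0$.} Then $a'=k\ne0$ is constant and $0=u\cdot a(u)=g(u)\,(u\cdot k)$,
which is impossible for a product of nonzero polynomials.

\emph{$e=2$.} Then $g$ and $h$ are constants and $b=ca$ for a constant $c$, so
$u\times(B-cA)u\equiv0$. Hence $B-cA$ is scalar and
$B\in\operatorname{span}(I,A)$.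

\emph{$e=1$.} Then $a'(u)=Tu$ with a matrix $T\ne0$, and $u\cdot a(u)=0$ gives
$u\cdot Tu\equiv0$. So $T$ is skew-symmetric and $Tu=u\times w$ for some
$w\ne0$. Write $g(u)=q^Tu$, $h(u)=p^Tu$. Then
$u\times Au=(q^Tu)(u\times w)=u\times(wq^Tu)$, so $u\times(A-wq^T)u\equiv0$.
In the same way $u\times(B-wp^T)u\equiv0$. Hence $A-wq^T$ and $B-wp^T$ are
scalar.
\end{proof}

\subsection{Conclusion}

In the second case of the lemma the $M_i$ have a common eigenvector, and this
contradicts fullness at once. In the first case all $M_i$ lie in the plane
$\operatorname{span}(I,A)$. There the condition $\det>0$ restricts them to at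
most three sectors, each cut out by one linear form, and each sector that
occurs must contain at least three of them.

\begin{proposition}\label{prop:eight}
$F(3)\ge8$.
\end{proposition}

\begin{proof}
Assume \eqref{eq:assumption} with $M_1=I$, $M_2=A$. By
Lemma~\ref{lem:coplanar}, Lemma~\ref{lem:algebra} applies to $A$ and each
$B=M_i$.

\emph{Case 1: some $M_j\notin\operatorname{span}(I,A)$.} By
Lemma~\ref{lem:algebra}, $A=\lambda I+wq^T$ for some $w\neq0$, and $q\ne0$
since $A$ is not scalar. If also $A=\lambda'I+w'q'^T$, then
$(\lambda-\lambda')I=w'q'^T-wq^T$ has rank at most $2$. So $\lambda=\lambda'$,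
$w'q'^T=wq^T\ne0$, and $w'$ is a multiple of $w$. Thus $w$ is unique up to
scaling. It follows that \emph{every} $M_i$ has the form
\[
M_i=\alpha_iI+wf_i^T .
\]
This is clear if $M_i\in\operatorname{span}(I,A)$, and otherwise
Lemma~\ref{lem:algebra} gives this form with a vector proportional to $w$. Now
$0<\det M_i=\alpha_i^2(\alpha_i+f_i^Tw)$, so $\alpha_i+f_i^Tw>0$. Since
$M_iw=(\alpha_i+f_i^Tw)w$, the choice $u=v=w$ gives $v^TM_iu>0$ for all $i$.
So $S_-(w,w)=\emptyset$, contrary to Lemma~\ref{lem:descent}.

\emph{Case 2: $M_i=\alpha_iI+\beta_iA$ for all $i$.} Let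
$l(x,y)=\rho x+\sigma y$ be a
real linear form. Choose $u$ with $u,Au$ independent, and then $v$ with
$v\cdot u=\rho$, $v\cdot Au=\sigma$. Then $v^TM_iu=l(\alpha_i,\beta_i)$, and
Lemma~\ref{lem:three} says:
\begin{equation}\label{eq:forms}
\begin{minipage}{0.8\textwidth}
if $l(\alpha_i,\beta_i)\ne0$ for all $i$, then $l(\alpha_i,\beta_i)$ is positive
for at least three indices $i$ and negative for at least three indices $i$.
\end{minipage}
\end{equation}
Let $\lambda_1,\lambda_2,\lambda_3$ be the
eigenvalues of $A$ and $l_j(x,y)=x+\lambda_jy$, so that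
\[
\det(xI+yA)=l_1(x,y)\,l_2(x,y)\,l_3(x,y).
\]
This product is positive at all points $(\alpha_i,\beta_i)$, so no $l_j$
vanishes there.

Suppose first that the eigenvalues are not real and distinct. After
renumbering, either $\lambda_1$ is real and $\lambda_2=\overline{\lambda_3}$ are
not real, or all $\lambda_j$ are real and $\lambda_2=\lambda_3$. In both cases
$l_2l_3>0$ at all points, so the real form $l_1$ is positive at all points,
contrary to \eqref{eq:forms}.

It remains to consider $\lambda_1<\lambda_2<\lambda_3$, all real. Then
\[
(\lambda_3-\lambda_1)\,l_2=(\lambda_3-\lambda_2)\,l_1+(\lambda_2-\lambda_1)\,l_3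
\]
with positive coefficients, so where $l_1$ and $l_3$ have the same sign, $l_2$
has it too. Together with $l_1l_2l_3>0$ this leaves three possible sign vectors for
$(l_1,l_2,l_3)$ at a point $(\alpha_i,\beta_i)$:
\[
(+,+,+),\qquad(+,-,-),\qquad(-,-,+).
\]
They are characterized by $l_2>0$, by $l_3<0$ and by $l_1<0$, respectively. By
\eqref{eq:forms} each of them occurs for at least three indices. So $N\ge9$, a
contradiction.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:lower}]
For $n\ge3$, Proposition~\ref{prop:reduction}, Lemma~\ref{lem:descent} and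
Proposition~\ref{prop:eight} give
$N(n)\ge F(n)\ge2^{n-3}F(3)\ge2^n>2^{n-1}$. The cases $n=1,2$ were treated in the
introduction.
\end{proof}

\section{The fractional problem}\label{sec:fractional}

For the upper bounds we exchange roles: now almost degenerate matrices do
the seeing. In Lemma~\ref{lem:probe}, $M^{-1}$ sees $B_\tau^\varepsilon$ if and
only if $MB_\tau^\varepsilon$, or equivalently $B_\tau^\varepsilon M$, has no
negative eigenvalue, that is, if and only if $(B_\tau^\varepsilon)^{-1}$ sees
$M$. So the inverse of an almost degenerate matrix sees a given matrix $B$ if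
the leading minors of $B$ in the corresponding bases are positive, and if $\tau$
is small enough depending on $B$. Since $\mathcal P$ is not compact, we need a
condition for which one $\tau$ works for all $B$. For this we measure minors
relative to their natural size.

For $X,Y\in SO(n)$ and $B\in\mathcal P$ put
\[
g_k=g_k(B;X,Y)=\Delta_k(Y^TBX),\qquad \beta_k=\beta_k(B)=\|\Lambda^kB\|_F .
\]
Here $\Lambda^kB$ is the $k$-th compound matrix, whose entries are the
$k\times k$ minors of $B$, and $\|\cdot\|_F$ is the Frobenius norm. By the
Cauchy--Binet formula $\Lambda^k$ is multiplicative. So $\Lambda^k$ of an orthogonal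
matrix is orthogonal, and $\beta_k(Y^TBX)=\beta_k(B)$. Also $\beta_k(B)>0$,
and $g_n=\det B=\beta_n$. Let $T_\tau=\mathrm{diag}(1,\tau,\dots,\tau^{n-1})$.

\begin{lemma}\label{lem:uniform}
Let $0<\delta<1$ and $0<\tau<\delta2^{-n}$. If $g_k(B;X,Y)\ge\delta\beta_k(B)$
for $1\le k\le n-1$, then the matrix $(XT_\tau Y^T)^{-1}\in\mathcal P$ sees $B$.
\end{lemma}

\begin{proof}
The matrix $XT_\tau Y^TB$ is similar to $T_\tau G$ with $G=Y^TBX$. Hence
\[
e_k(XT_\tau Y^TB)=\sum_{|S|=k}\tau^{\sum_{s\in S}(s-1)}\det G_S
=\tau^{k(k-1)/2}(g_k+E_k),
\]
where $|E_k|\le\tau\sum_{|S|=k}|\det G_S|$ because every $S\ne[k]$ contributes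
at least one additional factor $\tau<1$. Each $\det G_S$ is an entry of
$\Lambda^kG$, whose Frobenius norm is $\beta_k$. So
$|E_k|\le\tau2^n\beta_k<\delta\beta_k\le g_k$ for $1\le k\le n-1$, and $e_k>0$.
Also $e_0=1$ and $e_n=\tau^{n(n-1)/2}\det B>0$. So $XT_\tau Y^TB$ has no
negative eigenvalue, and \eqref{eq:criterion} applies.
\end{proof}

How often does the hypothesis hold for random $(X,Y)$? Changing signs of
columns of $X$ makes all $2^{n-1}$ patterns equally likely, so $2^{-(n-1)}$ is
the best one can hope for. It is attained in the limit, uniformly in $B$,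
because small values of $|g_k|/\beta_k$ are uniformly rare. Let $\mu$ be the
Haar probability measure on $SO(n)\times SO(n)$ and
\[
H_\delta(B)=\{(X,Y)\in SO(n)^2:\ g_k(B;X,Y)>\delta\beta_k(B),\ 1\le k\le n-1\}.
\]

\begin{lemma}\label{lem:measure}
$\displaystyle\lim_{\delta\to0}\ \inf_{B\in\mathcal P}\mu(H_\delta(B))=2^{-(n-1)}$.
\end{lemma}

\begin{proof}
Let $E_\delta(B)=\{(X,Y):|g_k|>\delta\beta_k,\ 1\le k\le n-1\}$. For
$D=\mathrm{diag}(d_1,\dots,d_n)$ with $d_j=\pm1$ and $\det D=1$, the map
$(X,Y)\mapsto(XD,Y)$ preserves $\mu$ and multiplies $g_k$ by $d_1\cdots d_k$.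
These $2^{n-1}$ matrices $D$ realize each sign vector
$(d_1\cdots d_k)_{1\le k\le n-1}$ exactly once. So $E_\delta(B)$ is divided
into $2^{n-1}$ parts of equal measure, one of which is $H_\delta(B)$, and
$\mu(H_\delta(B))=2^{-(n-1)}\mu(E_\delta(B))$. It remains to show that, for
each $k$ with $1\le k\le n-1$,
\begin{equation}\label{eq:smallball}
\sup_{B\in\mathcal P}\mu\bigl(|g_k(B;\cdot)|\le\delta\beta_k(B)\bigr)\to0
\quad\text{as }\delta\to0 .
\end{equation}

Take a singular value decomposition $B=U\Sigma V^T$ with
$\Sigma=\mathrm{diag}(s_1,\dots,s_n)$, $s_1\ge\dots\ge s_n>0$. As $\det B>0$,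
the orthogonal matrices $U,V$ have equal determinants. Changing the sign of
the last column of both if necessary, we may take $U,V\in SO(n)$. By the
invariance of $\mu$ and of $\beta_k$ we may assume $B=\Sigma$. Put
$b_k=s_1\cdots s_k$. The nonzero minors of order $k$ of $\Sigma$ are the
products $\prod_{i\in S}s_i\le b_k$ with $|S|=k$, so $\beta_k\le2^nb_k$. With
$\theta_S=b_k^{-1}\prod_{i\in S}s_i\in[0,1]$ and $X_{S,[k]}$ denoting the
submatrix with rows $S$ and columns $[k]$, Cauchy--Binet gives
\[
\frac{g_k}{b_k}=h_\theta(X,Y):=\sum_{|S|=k}\theta_S\,\det Y_{S,[k]}\,\det X_{S,[k]},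
\qquad \theta_{[k]}=1 .
\]
If $|g_k|\le\delta\beta_k$, then $|h_\theta|\le2^n\delta$. So
\eqref{eq:smallball} follows if $\mu(|h_\theta|\le\delta')\to0$ as
$\delta'\to0$, uniformly for $\theta$ in the compact set
$\Theta=\{\theta\in[0,1]^{\binom nk}:\theta_{[k]}=1\}$.

For each $\theta\in\Theta$ the function $h_\theta$ is real-analytic on the
connected manifold $SO(n)\times SO(n)$ and $h_\theta(I,I)=\theta_{[k]}=1$. So
its zero set has measure $0$. If uniformity failed, there would be $\gamma>0$,
$\delta_j\to0$ and, by compactness, $\theta_j\to\theta$ in $\Theta$ with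
$\mu(|h_{\theta_j}|\le\delta_j)\ge\gamma$. As $h_{\theta_j}\to h_\theta$
uniformly, this gives $\mu(|h_\theta|\le\eta)\ge\gamma$ for every $\eta>0$.
Letting $\eta\to0$ we get $\mu(h_\theta=0)\ge\gamma$, a contradiction.
\end{proof}

The normalization $\theta_{[k]}=1$ keeps $h_\theta$ away from the zero
function even when $B$ degenerates. It compensates for the lack of
compactness of $\mathcal P$.

\begin{proof}[Proof of Theorem~\ref{thm:fractional}]
The relation ``sees'' is open in $\mathcal P\times\mathcal P$, because segments
are compact and $\mathcal P$ is open. So the sets $\{A:A\text{ sees }B\}$ are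
open, hence Borel.

\emph{Lower bound.} For $0<\delta<1$ take $0<\tau<\delta2^{-n}$ and let $\nu$
be the distribution of $(XT_\tau Y^T)^{-1}$ for $(X,Y)$ distributed according
to $\mu$. By Lemma~\ref{lem:uniform},
$\nu\{A:A\text{ sees }B\}\ge\mu(H_\delta(B))$ for all $B$. By
Lemma~\ref{lem:measure}, $\inf_B\mu(H_\delta(B))\to2^{-(n-1)}$ as $\delta\to0$.

\emph{Upper bound.} Let $\nu$ be any Borel probability measure on $\mathcal P$.
For each $A$, Lebesgue-almost every $(U,V)$ is regular for $A^{-1}$. By
Fubini's theorem there is a pair $(U,V)$ that is regular for $A^{-1}$ for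
$\nu$-almost every $A$. Fix it, and define $B^\varepsilon_\tau$ as in
Lemma~\ref{lem:probe}; these matrices do not depend on $A$. By that lemma, for
$\nu$-almost every $A$ and all small $\tau$ (depending on $A$), $A$ sees at most
one of the $B^\varepsilon_\tau$, $\varepsilon\in\{\pm1\}^{n-1}$. Put
$\tau=1/m$ with $m=1,2,\dots$. The functions
$A\mapsto\sum_\varepsilon\mathbf 1[A\text{ sees }B^\varepsilon_{1/m}]$ are bounded by
$2^{n-1}$ and, for almost every $A$, are at most $1$ for all large $m$. So Fatou's
lemma, applied to $2^{n-1}$ minus these functions, gives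
\[
\limsup_{m\to\infty}\ \sum_{\varepsilon}\nu\{A:A\text{ sees }B^\varepsilon_{1/m}\}\le1 .
\]
Each of the $2^{n-1}$ summands is at least
$\inf_{B\in\mathcal P}\nu\{A:A\text{ sees }B\}$, so this infimum is at most
$2^{-(n-1)}$.
\end{proof}

\section{Finitely many matrices suffice}\label{sec:finite}

By Lemma~\ref{lem:uniform}, it suffices to find finitely many pairs $(X,Y)$ that
meet all the sets $H_\delta(B)$, for one fixed $\delta$. Each of these sets has
measure at least $2^{-n}$ if $\delta$ is small. In general, infinitely many sets
of large measure need not be met by finitely many points. But the sets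
$H_\delta(B)$ are
described by few polynomial inequalities, so they form a class of finite
Vapnik--Chervonenkis dimension, and for such classes a random sample does.

Recall that a class $\mathcal H$ of sets \emph{shatters} a finite set $Z$ of
points if every subset of $Z$ is of the form $Z\cap H$ with $H\in\mathcal H$,
and that the VC-dimension of $\mathcal H$ is the largest size of a shattered
set. We use two theorems.
\begin{itemize}
\item \emph{Warren} \cite{Warren}: for $M\ge l$ real polynomials of degree at
most $D$ in $l$ variables, the complement in $\mathbb R^l$ of the union of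
their zero sets has at most $(4eDM/l)^l$ connected components.
\item \emph{Blumer, Ehrenfeucht, Haussler, Warmuth} \cite{BEHW}: let
$\mathcal H$ be a countable class of Borel sets in a probability space, of
VC-dimension at most $d$, where $d\ge1$, and let $0<\varepsilon,\delta'<1$. An independent
sample of size at least
$\max\{\frac4\varepsilon\log_2\frac2{\delta'},\
\frac{8d}\varepsilon\log_2\frac{13}\varepsilon\}$ meets, with probability at
least $1-\delta'$, every member of $\mathcal H$ of measure greater than
$\varepsilon$.
\end{itemize}
Countability takes care of measurability. To have it, we first consider only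
rational $B$ and pass to the limit at the end.

\begin{proof}[Proof of Theorem~\ref{thm:upper}]
Let $n\ge2$ and $L=\log_2(2n)\ge2$. By Lemma~\ref{lem:measure} we can fix
$\delta\in(0,1)$ with $\mu(H_\delta(B))\ge2^{-n}$ for all $B\in\mathcal P$. Let
$\mathcal P_0$ be the set of rational matrices in $\mathcal P$, which is
countable and dense, and let $\mathcal H=\{H_\delta(B):B\in\mathcal P_0\}$.

\emph{The VC-dimension.} Suppose that $m\ge n^2$ points $(X^i,Y^i)$ are
shattered by $\mathcal H$. For each subset choose a matrix $B\in\mathcal P_0$
that cuts it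
out; this gives $2^m$ witnesses. Since $\beta_k>0$, the $i$-th point lies in
$H_\delta(B)$ if and only if, for $1\le k\le n-1$, both
\[
g_k(B;X^i,Y^i)\quad\text{and}\quad g_k(B;X^i,Y^i)^2-\delta^2\beta_k(B)^2
\]
are positive. Altogether these are $2m(n-1)$ polynomials in the $n^2$ entries
of $B$, of degree at most $2n$, as $\beta_k^2$ is the sum of the squares of
the $k\times k$ minors. To avoid zeros at the witnesses, subtract from each
polynomial a constant $\xi>0$ smaller than every positive value that the
polynomials take at the witnesses. At each witness a shifted polynomial is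
then positive if the original one is positive, and negative otherwise. Different witnesses
cut out different subsets, so the sign vectors of the shifted polynomials
differ, and the witnesses lie in different components of the complement of the
zero sets. Since $2m(n-1)\ge n^2$, Warren's theorem applies and gives
\[
2^m\le\Bigl(\frac{4e\cdot2n\cdot2m(n-1)}{n^2}\Bigr)^{n^2}\le(16em)^{n^2},
\]
that is, $\varphi(m):=m-n^2\log_2(16em)\le0$.
The function $\varphi$ is increasing for $m\ge n^2/\ln2$. At $m_0=8n^2L$, which
exceeds $n^2/\ln2$, we have, using $\log_2(16e)<5.45$,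
$\log_2n^2=2(L-1)$, and $\log_2L\le L-1$ (valid for $L\ge2$),
\[
\log_2(16em_0)<5.45+3+2(L-1)+(L-1)=5.45+3L<8L .
\]
So $\varphi(m_0)>0$, and $\varphi(m)>0$ for all $m\ge m_0$. Hence the
VC-dimension of $\mathcal H$ is less than $8n^2L$.

\emph{The sample.} Apply the second theorem to $\mu$ with
$\varepsilon=2^{-n-1}$, $\delta'=\frac12$ and $d=8n^2L$. We have
$\log_2\frac{13}\varepsilon=\log_2(13\cdot2^{n+1})\le n+4.71\le4n$, so the two
quantities in the maximum satisfy
\[
\tfrac4\varepsilon\log_2\tfrac2{\delta'}=16\cdot2^n,\qquad
\tfrac{8d}\varepsilon\log_2\tfrac{13}\varepsilon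
\le64n^2L\cdot2^{n+1}\cdot4n=512\,n^3L\,2^n .
\]
Both are at most $512\,n^3L\,2^n$. Every $H_\delta(B)$, $B\in\mathcal P_0$, has
measure at least
$2^{-n}>\varepsilon$. So there are pairs $(X^1,Y^1),\dots,(X^r,Y^r)$ with
$r\le512\,n^3L\,2^n+1\le1000\,n^3L\,2^n$ that meet every $H_\delta(B)$ with
$B\in\mathcal P_0$.

\emph{Conclusion.} Fix $0<\tau<\delta2^{-n}$ and let $\mathcal Q$ consist of
the matrices $\bigl(X^iT_\tau(Y^i)^T\bigr)^{-1}$, $1\le i\le r$. Let
$B\in\mathcal P$ and choose $B_j\in\mathcal P_0$ with $B_j\to B$. Some fixed
$i$ satisfies $(X^i,Y^i)\in H_\delta(B_j)$ for infinitely many $j$. By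
continuity $g_k(B;X^i,Y^i)\ge\delta\beta_k(B)$ for $1\le k\le n-1$. By
Lemma~\ref{lem:uniform} the $i$-th matrix of $\mathcal Q$ sees $B$. So
$N(n)\le r\le1000\,n^3\log_2(2n)\,2^n$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{BEHW}
Blumer, Ehrenfeucht, Haussler, Warmuth,
J. ACM \textbf{36} (1989), 929--965.

\bibitem{PMPD}
\emph{A Property of Matrices with Positive Determinants},
\texttt{https://www.kellogg.northwestern.edu/research/math/papers/332.pdf}.

\bibitem{Warren}
Warren,
Trans. AMS \textbf{133} (1968), 167--178.

\end{thebibliography}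

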